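# A decidable modal logic whose one-variable predicate fragment is undecidable

## 1. Adding one individual variable to $\mathbf K$

Take a propositional modal logic whose theorems a machine can recognize. Add individual variables and quantifiers in the least possible way, and then look only at formulas in which a single variable $x$ occurs. Can a machine still recognize the theorems? For the logic $\mathbf K$ the answer is yes. We prove this first, with tools that will serve throughout, and then ask what may go wrong for another logic.

### 1.1 Predicate extensions, one-variable formulas, semiproducts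

**Definition 1 (minimal predicate extension).** Let $\Lambda$ be a normal unimodal propositional logic with box $\square$. The logic $\mathbf Q\Lambda$ is the smallest modal predicate logic, without equality and function symbols, that contains classical first-order predicate logic and all predicate substitution instances of theorems of $\Lambda$, and is closed under modus ponens, necessitation, generalization and predicate substitution.

**Definition 2 (one-variable fragment).** $\mathbf Q\Lambda\text{-}1$ is the set of theorems of $\mathbf Q\Lambda$ built from monadic letters $P_i$ and a single variable $x$. We read it as a set of bimodal propositional formulas through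
$$P_i(x)\mapsto p_i,\qquad \square\mapsto\square_1,\qquad \forall x\mapsto\square_2,\qquad \exists x\mapsto\Diamond_2 .$$
For a bimodal formula $\chi$ we write $\chi^*$ for the corresponding one-variable predicate formula.

For instance, the Barcan formula $\forall x\,\square P(x)\to\square\,\forall x\,P(x)$ becomes $\square_2\square_1p\to\square_1\square_2p$. For classical predicate logic the one-variable fragment is $\mathbf{S5}$ (Wajsberg).

**Definition 3 (semiproduct).** $\Lambda\rfloor\mathbf{S5}$ is the smallest normal bimodal logic in $\square_1,\square_2$ that contains the theorems of $\Lambda$ written with $\square_1$, the theorems of $\mathbf{S5}$ written with $\square_2$, and the formula $\square_1\square_2p\to\square_2\square_1p$, which translates the converse Barcan formula $\square\forall xP(x)\to\forall x\square P(x)$. The logic $\Lambda$ is *quantifier-friendly* if $\mathbf Q\Lambda\text{-}1=\Lambda\rfloor\mathbf{S5}$.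

It is known that $\mathbf{QS4}\text{-}1=\mathbf{S4}\rfloor\mathbf{S5}$, so $\mathbf{S4}$ is quantifier-friendly.

One inclusion always holds: $\Lambda\rfloor\mathbf{S5}\subseteq\mathbf Q\Lambda\text{-}1$. Indeed $\mathbf Q\Lambda\text{-}1$ is closed under modus ponens, under both necessitation rules (necessitation and generalization), and under substitution (a special case of predicate substitution). It contains $\Lambda$ and $\mathbf{S5}$. As for converse Barcan: from $\forall xP(x)\to P(x)$ we get $\square\forall xP(x)\to\square P(x)$. The premise has no free $x$, so generalization gives $\square\forall xP(x)\to\forall x\square P(x)$.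

**Definition 4 (predicate Kripke frame).** A predicate Kripke frame $(F,D)$ consists of a propositional frame $F=(T,R')$ and nonempty domains $D_w$ $(w\in T)$ with $wR'v\Rightarrow D_w\subseteq D_v$. A model on it interprets each $n$-ary predicate letter at $w$ by a subset of $D_w^n$. Quantifiers at $w$ range over $D_w$. A formula is valid in $(F,D)$ if it is true at every $w$ in every model on $(F,D)$ under every assignment of the variables in $D_w$.

Example. Let $T=\{w,v\}$ with the single edge $wR'v$, let $D_w=\{a\}$ and $D_v=\{a,b\}$, and let $P$ hold of $a$ at both worlds and of nothing else. At $w$ the formula $\forall x\square P(x)$ is true and $\square\forall xP(x)$ is false, because $b$ is born at $v$. So the Barcan formula fails. Its converse cannot fail: an element of $D_w$ still belongs to $D_v$.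

**Lemma 1 (soundness).** If the propositional frame $F$ validates $\Lambda$, then every theorem of $\mathbf Q\Lambda$ is valid in $(F,D)$.

**Proof.** We check that the valid formulas contain what Definition 1 lists and are closed under its rules.

Theorems of classical predicate logic are valid, since each world with its nonempty domain is a classical structure. Modus ponens and generalization are clear. Necessitation: if $A$ is valid, $a$ is an assignment in $D_w$, and $wR'v$, then $a$ is also an assignment in $D_v$, so $A$ is true at $v$ under $a$.

*Predicate substitution.* Let $A$ be valid and let $A'$ arise from $A$ by substituting $\chi(\vec x,\vec y)$ for $P(\vec x)$, with bound variables renamed so that the parameters $\vec y$ are not bound in $A$. Take a model $\mathcal M$, a world $w$, an assignment $a$ in $D_w$, and let $\vec b=a(\vec y)$. At each $v$ reachable from $w$ in $\ge0$ steps, $\vec b$ lies in $D_v$. Let $\mathcal M'$ interpret $P$ at these $v$ by $\{\vec c\in D_v^n:\mathcal M,v\models\chi[\vec c,\vec b]\}$ and agree with $\mathcal M$ otherwise. We claim: for every subformula $B$ of $A$, every such $v$ and every assignment $e$ in $D_v$ with $e(\vec y)=\vec b$,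
$$\mathcal M',v\models B[e]\iff\mathcal M,v\models B'[e].$$
For atoms with $P$ this is the definition of $\mathcal M'$. Other atoms and Boolean connectives are clear. For $\forall z$, the variable $z$ is not among $\vec y$, so changing $e$ at $z$ keeps $e(\vec y)=\vec b$. For $\square$, successors of $v$ are reachable and $e$ is an assignment there. Since $A$ is valid, $\mathcal M',w\models A[a]$, hence $\mathcal M,w\models A'[a]$.

*Instances of theorems of $\Lambda$.* Let $A(p_1,\dots,p_k)\in\Lambda$ and substitute $\chi_i$ for $p_i$. Given $\mathcal M,w,a$, let $\vec b$ be the values of all parameters, and make $p_i$ true at exactly those $v$ reachable from $w$ with $\mathcal M,v\models\chi_i[\vec b]$. Since $A$ is true at $w$ in $F$ under this valuation, the instance is true at $w$ in $\mathcal M$ under $a$. $\square$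

### 1.2 Commuting frames

In bimodal contexts $\Diamond,\square$ without index mean $\Diamond_1,\square_1$. A *constant* is a variable-free formula containing only $\Diamond_1,\square_1$. We put $\Diamond^0\theta=\theta$.

**Definition 5.** A bimodal frame $(W,R,S)$ is *commuting* if $S$ is an equivalence relation and

(Com) $\quad xSyRz\ \Rightarrow\ \exists u\,(xRu\ \text{and}\ uSz).$

Think of $S$-classes as worlds and of the points of a class as the individuals in that world.

Example. Let $S$ have the classes $\{x,y\}$ and $\{u,z,t\}$, and let $xRu$, $yRz$. This frame is commuting; the point $t$ is a newborn. If we delete the edge $xRu$, then (Com) fails for $xSyRz$.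

For $S$-classes write $C\hat RC'$ if $xRy$ for some $x\in C$, $y\in C'$. In a commuting frame, (Com) says that then *every* $x\in C$ has some $y\in C'$ with $xRy$. We write $\bar x$ for the $S$-class of $x$.

**Lemma 2.** Let $(W,R,S)$ be commuting. (a) It validates $\mathbf{S5}$ for $\square_2$ and $\square_1\square_2p\to\square_2\square_1p$. (b) Constants are $S$-invariant: if $xSy$, then $x$ and $y$ satisfy the same constants.

**Proof.** (a) Let $x\models\square_1\square_2p$ and $xSyRz$. Take $u$ with $xRu$ and $uSz$. Then $u\models\square_2p$, so $z\models p$. (b) By induction. Suppose $xSy$ and $yRz\models\theta$. Take $u$ with $xRuSz$; by the induction hypothesis $u\models\theta$, so $x\models\Diamond\theta$. The other direction is symmetric. $\square$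

So we may speak of the truth of a constant in an $S$-class.

**Lemma 3.** For every normal $\Lambda$, the canonical frame of $L=\Lambda\rfloor\mathbf{S5}$ is commuting.

**Proof.** $S$ is an equivalence by the $\mathbf{S5}$ axioms. For (Com), let $xSyRz$ be maximal $L$-consistent sets. We need a maximal consistent $u$ containing
$$\{\psi:\square_1\psi\in x\}\cup\{\square_2\chi:\square_2\chi\in z\}.$$
Suppose this set is inconsistent. Both parts are closed under conjunction up to equivalence, so there are $\square_1\psi\in x$ and $\square_2\chi\in z$ with $\vdash_L\psi\to\Diamond_2\neg\chi$. Hence $\square_1\Diamond_2\neg\chi\in x$. By $\mathbf{S5}$, $\square_1\square_2\Diamond_2\neg\chi\in x$. By converse Barcan, $\square_2\square_1\Diamond_2\neg\chi\in x$. As $xSy$, $\square_1\Diamond_2\neg\chi\in y$, and as $yRz$, $\Diamond_2\neg\chi\in z$. This contradicts $\square_2\chi\in z$. So $u$ exists; then $xRu$ and $zSu$. $\square$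

### 1.3 Unravelling a commuting model into a predicate model

The purpose of this step is to turn any bimodal model on a commuting frame into a predicate model. The difficulty is that one individual may have several successors in the same class, while an individual of a predicate model has one identity. We therefore unravel, and record for each individual which point it currently plays.

Let $(W,R,S)$ be commuting, with a valuation and a point $x_0$. Build a tree of worlds $w$, each with an $S$-class $C_w$, a set $D_w$ and a surjection $f_w:D_w\to C_w$.

* At the root, $C$ is the class of $x_0$, $D=C$ and $f=\mathrm{id}$.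
* For each $w$, each $d\in D_w$ and each $z$ with $f_w(d)Rz$, there is a child $v=\langle w,d,z\rangle$. Here $C_v$ is the class of $z$ and $D_v=D_w\sqcup(\{v\}\times C_v)$. Put $f_v(v,c)=c$ and $f_v(d)=z$. For $d'\in D_w\setminus\{d\}$ let $f_v(d')$ be some $u\in C_v$ with $f_w(d')Ru$; it exists by (Com), since $f_w(d')\,S\,f_w(d)\,R\,z$.

Let $T$ be the set of worlds and write $w\lhd v$ if $v$ is a child of $w$.

**Lemma 4.** Let $R'\supseteq{\lhd}$ be a relation on $T$ such that
$$wR'v\ \Rightarrow\ D_w\subseteq D_v\ \text{ and }\ f_w(d)\,R\,f_v(d)\text{ for all }d\in D_w. \tag{1}$$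
Let $P_i(d)$ hold at $w$ iff $f_w(d)\models p_i$. Then for every bimodal $\chi$ and $d\in D_w$,
$$w\models\chi^*[x:=d]\iff f_w(d)\models\chi. \tag{2}$$
The relation $\lhd$ itself satisfies (1).

**Proof.** The last claim holds by construction. We prove (2) by induction on $\chi$. For $\Diamond_2$: $f_w$ maps $D_w$ onto $C_w$, so some $d'\in D_w$ satisfies $\chi^*$ at $w$ iff some point of $C_w$ satisfies $\chi$. For $\Diamond_1$: if $wR'v$ and $v\models\chi^*[d]$, then $f_v(d)\models\chi$ and $f_w(d)Rf_v(d)$ by (1). Conversely, if $f_w(d)Rz\models\chi$, then $v=\langle w,d,z\rangle$ satisfies $wR'v$ and $f_v(d)=z$, so $v\models\chi^*[d]$. $\square$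

### 1.4 Cutting a commuting model down to a finite tree

The purpose of this step is a finite model. Let $(W,R,S)$ be a commuting frame with a valuation, and let $\psi$ be a formula built with $\neg,\wedge,\Diamond_1,\Diamond_2$ from variables, $\top$ and $\bot$. The $\Diamond_1$-*depth* of a formula is the nesting depth of $\Diamond_1$; $\Diamond_2$ does not count. Fix $m\ge1$, at least the $\Diamond_1$-depth of $\psi$.

**Lemma 5.** Over finitely many variables, for each $k$ there are only finitely many formulas of $\Diamond_1$-depth $\le k$ up to equivalence in all models in which $S$ is an equivalence.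

**Proof.** Induction on $k$. Up to equivalence, such formulas are built by Boolean connectives and $\Diamond_2$ from a finite set $E$: the variables and, if $k\ge1$, the formulas $\Diamond_1\chi$ with $\chi$ from a finite set of representatives of depth $\le k-1$. Let $\varepsilon$ range over the finitely many conjunctions that contain exactly one of $e,\neg e$ for each $e\in E$. We claim that every formula so built is equivalent to a Boolean combination of members of $E$ and formulas $\Diamond_2\varepsilon$. Only the step $\Diamond_2\theta$ needs an argument. Write $\theta$ as a disjunction of formulas $\varepsilon\wedge\lambda$ with $\lambda$ a Boolean combination of formulas $\Diamond_2\varepsilon'$. As $\lambda$ is $S$-invariant, $\Diamond_2(\varepsilon\wedge\lambda)$ is equivalent to $\Diamond_2\varepsilon\wedge\lambda$. There are finitely many such Boolean combinations up to equivalence. $\square$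

The *type* $[x]$ of a point $x$ is the set of formulas of $\Diamond_1$-depth $\le m$ over the variables of $\psi$ that are true at $x$. By Lemma 5 there are finitely many types. For an $S$-class $C$ put $\mathrm{st}(C)=\{[x]:x\in C\}$.

**The tree $\mathcal T(B)$.** Let $B$ be an $S$-class. Build a tree of nodes labelled by classes, on levels $0,\dots,m$. The root is labelled $B$. For a node at level $l<m$ labelled $C$, take as labels of its children finitely many classes $C'$ with $C\hat RC'$ that realize every value of the invariant
$$\big(\mathrm{st}(C'),\ \{([x],[y]):x\in C,\ y\in C',\ xRy\}\big)\tag{3}$$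
realized among all $\hat R$-successors of $C$. The points are the pairs $(\nu,t)$ with $\nu$ a node labelled $C$ and $t\in\mathrm{st}(C)$. Let $S$ be "same node". For a child $\nu'$ (label $C'$) of $\nu$ (label $C$), put $(\nu,t)R(\nu',t')$ iff $xRy$ for some $x\in C$ of type $t$ and some $y\in C'$ of type $t'$. Variables at $(\nu,t)$ are as in $t$.

Example. Let $W$ be the infinite chain $0R1R2R\cdots$ with $S=\mathrm{id}$. Then $\mathcal T(\{0\})$ is a path with $m+1$ points. Its root has height $m$, whereas $0$ starts arbitrarily long paths in $W$. For $\mathbf K$ this loss is harmless; remember it for later.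

**Lemma 6.** (a) $\mathcal T(B)$ is finite and commuting, and every point of a node has an edge into each child node. (b) A point $(\nu,t)$ at level $l\le m$ agrees with $t$ on formulas of $\Diamond_1$-depth $\le m-l$ over the variables of $\psi$.

**Proof.** (a) Let $\nu'$ be a child of $\nu$, and $t=[x]$ with $x\in C$. Since $C\hat RC'$, there is $y\in C'$ with $xRy$, so $(\nu,t)R(\nu',[y])$. This is the second claim, and it gives (Com).

(b) Induction on formulas, for all levels at once. Variables and Boolean connectives are clear. For $\Diamond_2$: if $x\in C$, then $x\models\Diamond_2\chi$ iff $\chi\in t'$ for some $t'\in\mathrm{st}(C)$, which by induction holds iff some point of $\nu$ satisfies $\chi$. For $\Diamond_1\chi$ we have $l<m$ and $\chi$ has depth $\le m-l-1$. If $\Diamond_1\chi\in t=[x]$ with $x\in C$, take $xRy\models\chi$. Some child $\nu'$ has a label with the same invariant (3) as $\bar y$. Hence $(\nu,t)R(\nu',[y])$, and $(\nu',[y])\models\chi$ by induction. Conversely, let $(\nu,t)R(\nu',t')$ with $(\nu',t')\models\chi$. Then $\chi\in t'$, and there are $xRy$ with $[x]=t$, $[y]=t'$. So $\Diamond_1\chi\in t$. $\square$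

**Proposition 7.** $\mathbf{QK}\text{-}1=\mathbf K\rfloor\mathbf{S5}$, and this set is decidable.

**Proof.** Let $\varphi\notin\mathbf K\rfloor\mathbf{S5}$. The canonical model of $\mathbf K\rfloor\mathbf{S5}$ is commuting by Lemma 3 and refutes $\varphi$ at some $x_0$. By Lemma 4 with $R'={\lhd}$, the formula $\varphi^*$ is refuted at the root of a predicate model over $(T,\lhd)$. Every frame validates $\mathbf K$, so $\varphi^*\notin\mathbf{QK}$ by Lemma 1. This proves the first claim.

Now apply Lemma 6 to $\psi$ equivalent to $\neg\varphi$: $\psi$ is true at the point $(\text{root},[x_0])$ of $\mathcal T(\bar x_0)$. So each non-theorem is refuted on a finite commuting frame. Every commuting frame validates $\mathbf K\rfloor\mathbf{S5}$ by Lemma 2(a). Finite commuting frames can be listed, so the non-theorems are r.e. The theorems are r.e. because the logic has finitely many axioms. $\square$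

### 1.5 What changes for another logic

For $\mathbf K$ two things came for free. The unravelled tree $(T,\lhd)$ validated the logic, and the truncated tree validated the logic. If $\Lambda$ imposes conditions on $R$, edges must be added to $T$ in accordance with (1), and a finite model must meet the same conditions and be recognizable as meeting them. The second requirement is the dangerous one. This is the problem posed in "Simplicial semantics and one-variable fragments of modal predicate logics" (https://math.unice.fr/~tacl/assets/2019/contributed/s1/3/3-shehtman.pdf):

(a) Is there a decidable normal propositional modal logic $\Lambda$ such that $\mathbf Q\Lambda\text{-}1$ is undecidable?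

(b) Is there such a $\Lambda$ that is also quantifier-friendly, so that $\mathbf Q\Lambda\text{-}1=\Lambda\rfloor\mathbf{S5}$?

Both answers are yes, with one and the same logic.

**Theorem 1 (Main Theorem).** Let $X\subseteq\{1,2,\dots\}$ be recursively enumerable. There is a recursively axiomatized normal unimodal logic $\Lambda=\Lambda_X$ such that

1. $\Lambda$ is decidable;
2. $\Lambda$ is quantifier-friendly: $\mathbf Q\Lambda\text{-}1=\Lambda\rfloor\mathbf{S5}$;
3. there are effectively constructible formulas $\gamma_n$ with $\neg\gamma_n\in\mathbf Q\Lambda\text{-}1\iff n\in X$ $(n\ge1)$.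

If $X$ is r.e. and not recursive, item 3 makes $\mathbf Q\Lambda\text{-}1$ undecidable, which answers (a) and (b). In the last section we also prove the following addition, which is not needed for (a) and (b).

**Theorem 2.** $\Lambda_X\rfloor\mathbf{S5}$ has the finite model property and is Turing equivalent to $X$. Hence the Turing degrees of the sets $\mathbf Q\Lambda\text{-}1$, for $\Lambda$ decidable (equivalently: for $\Lambda$ decidable and quantifier-friendly), are exactly the r.e. degrees.

## 2. Hiding a set from unimodal formulas

### 2.1 Erasing the second box

**Lemma 8.** For every normal $\Lambda$, a unimodal formula (in $\square_1$) belongs to $\Lambda\rfloor\mathbf{S5}$ only if it belongs to $\Lambda$.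

**Proof.** Let $e(\varphi)$ be $\varphi$ with all $\square_2,\Diamond_2$ erased, read as a unimodal formula. The set $\{\varphi:e(\varphi)\in\Lambda\}$ is a normal bimodal logic: $e$ commutes with substitution and with modus ponens, and necessitation by $\square_2$ becomes trivial. It contains $\Lambda$ in $\square_1$. It contains the $\mathbf{S5}$ theorems, since they hold on the one-point reflexive frame and so become tautologies. It contains converse Barcan, which becomes $\square_1p\to\square_1p$. So it contains $\Lambda\rfloor\mathbf{S5}$, and $e(\varphi)=\varphi$ for unimodal $\varphi$. $\square$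

So a reduction of $X$ to $\Lambda\rfloor\mathbf{S5}$ by unimodal formulas would be a reduction of $X$ to $\Lambda$. The coding must use $\square_2$ in an essential way, and unimodal formulas must not be able to read it.

### 2.2 Spines, tails, heights

Here is the material for the coding. Define the constants
$$s:=\Diamond\square\bot\wedge\Diamond\Diamond\top,\qquad g_i:=\Diamond(\neg s\wedge\Diamond^i\top),\qquad c_n:=\Diamond(\neg s\wedge\Diamond^n\top\wedge\square^{n+1}\bot).$$
Let $\mathrm{ht}(x)=\sup\{i:x\models\Diamond^i\top\}\in\mathbb N\cup\{\infty\}$. Points satisfying $s$ are *spine points*; successors of spine points satisfying $\neg s$ are *tails*. For a spine point put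
$$\mathrm{rk}(x)=\sup\{i:x\models g_i\}=\sup\{\mathrm{ht}(y):xRy,\ y\models\neg s\}.$$
The set $\{i:x\models g_i\}$ is downward closed. It contains $0$, because $x\models\Diamond\square\bot$ and a dead end satisfies $\neg s$. Also $x\models c_n$ iff some tail successor of $x$ has height exactly $n$.

Example. Let $n\ge1$, and take points $u,b_0,\dots,b_n$ with edges $b_{i+1}\to b_i$, $u\to b_0$, $u\to b_n$. Then $\mathrm{ht}(b_i)=i$. No $b_i$ satisfies $s$: $b_0$ has no successor, $b_1\models\square\square\bot$, and $b_i$ with $i\ge2$ sees no dead end. The point $u$ satisfies $s$, since it sees the dead end $b_0$ and the point $b_n$, which has a successor. Its tails have heights $0$ and $n$, so $u\models c_l$ iff $l\in\{0,n\}$, and $\mathrm{rk}(u)=n$.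

### 2.3 Reflexivity at once: a coding that is too visible

We want to code "$n\in X$" by a condition on $R$. A natural try: spine points satisfying $c_n$ with $n\in X$ must be reflexive. Let $\Lambda'$ be the normal logic with the axioms $s\wedge c_n\wedge p\to\Diamond p$ for $n\in X$.

This fails at item 1. If $n\notin X$, the frame of the last example validates $\Lambda'$: $u$ is its only spine point and $u\models c_l$ only for $l\in\{0,n\}$, and neither number is in $X$. Making $p$ true only at $u$ refutes $s\wedge c_n\wedge p\to\Diamond p$. So this formula is in $\Lambda'$ iff $n\in X$, and $\Lambda'$ is undecidable whenever $X$ is.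

### 2.4 A delay, and an engine that overcomes it

The repair has two parts. First, demand reflexivity only when the rank is large: choose $\kappa(n)>n$ for $n\in X$ in such a way that "$n\in X$ and $\kappa(n)=k$" is decidable, and demand reflexivity of spine points with $c_n\wedge g_{\kappa(n)}$. To notice the demand for $n$, a formula of the kind above must mention $g_k$ with $k\ge\kappa(n)$, and whether $n\in X$ and $\kappa(n)\le k$ is decidable.

The delay alone hides $X$ from everybody. If nothing forces ranks to grow, one may take an infinite transitive irreflexive spine $w_0,w_1,\dots$ in which every $w_j$ has tails of heights $0$ and $n$ only; its rank is $n<\kappa(n)$, and no demand is ever made. So, second, we add an engine: a spine point with a spine successor has spine successors of larger rank. Along an infinite spine the rank then passes every $\kappa(n)$.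

How can a formula insist that no point on an infinite spine is reflexive? With one box it cannot do so in the obvious way: if $p\wedge\square\neg p$ holds at $x$, it fails at each successor of $x$. With $\Diamond_2$ it can: $\Diamond_2(p\wedge\square_1\neg p)$ at every point of the spine says that each world contains *some* individual which shows that this world is not reflexive, and different worlds may use different individuals.

## 3. The logic $\Lambda_X$

Fix $X$ and a function $\kappa:X\to\mathbb N$ with $\kappa(n)>n$ and $\{(n,k):n\in X,\ \kappa(n)=k\}$ decidable; for example, $\kappa(n)=n+1+{}$the number of steps in which a fixed machine accepts $n$.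

**Definition 6.** $\Lambda=\Lambda_X$ is the normal logic axiomatized over $\mathbf K$ by

* (A1) $\neg s\to\square\neg s$;
* (A2) $s\wedge\Diamond(s\wedge\Diamond(s\wedge p))\to\Diamond p$;
* (A3$_i$), $i\ge0$: $s\wedge g_i\wedge\Diamond s\to\Diamond(s\wedge g_{i+1})$;
* (A4$_n$), $n\in X$: $s\wedge c_n\wedge g_{\kappa(n)}\wedge p\to\Diamond p$.

We put $L:=\Lambda\rfloor\mathbf{S5}$.

The set of axioms is decidable, since $n$ and $\kappa(n)$ can be read off from (A4$_n$). So $\Lambda$ and $L$ are r.e. The corresponding frame conditions are:

* (F1) if $x\not\models s$ and $xRy$, then $y\not\models s$;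
* (F2) if $x,y,z\models s$ and $xRyRz$, then $xRz$;
* (F3) for all $i$: if $x\models s\wedge g_i$ and $x$ has an $s$-successor, then $x$ has a successor satisfying $s\wedge g_{i+1}$;
* (F4) if $n\in X$ and $x\models s\wedge c_n\wedge g_{\kappa(n)}$, then $xRx$.

A frame $(W,R)$ with (F1)–(F4) validates the axioms, hence $\Lambda$.

**Definition 7.** A frame $(W,R,S)$ is *good* if it is commuting and $(W,R)$ satisfies (F1)–(F4).

By Lemma 2(a), good frames validate $L$. If $(W,R)$ satisfies (F1)–(F4), then $(W,R,\mathrm{id})$ is good, because (Com) is trivial for $S=\mathrm{id}$; the frame with the points $u,b_0,\dots,b_n$ from 2.2 is an instance when $n\notin X$: (F1) is clear, and (F2), (F3) are vacuous, as there is one spine point and it is irreflexive. By Lemma 2(b), constants, $\mathrm{ht}$ and $\mathrm{rk}$ make sense for $S$-classes of a good frame.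

**Lemma 9.** The canonical frame of $L$ is good. The canonical frame of $\Lambda$ satisfies (F1)–(F4).

**Proof.** The canonical frame of $L$ is commuting by Lemma 3. The rest is the same in both cases. A constant holds at $x$ iff it belongs to $x$. (F1) and (F3) follow from (A1), (A3$_i$) $\in x$. (F2): let $xRyRz$, all containing $s$, and let $\psi\in z$. Then $s\wedge\psi\in z$, so $\Diamond(s\wedge\Diamond(s\wedge\psi))\in x$, so $\Diamond\psi\in x$ by (A2). As $\psi\in z$ was arbitrary, $xRz$. (F4): if $s,c_n,g_{\kappa(n)}\in x$ with $n\in X$, then by (A4$_n$) $\Diamond\psi\in x$ for all $\psi\in x$, so $xRx$. $\square$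

## 4. Quantifier-friendliness: repairing the unravelled tree

**Proposition 10.** $\mathbf Q\Lambda\text{-}1=L$.

**Proof.** The inclusion $L\subseteq\mathbf Q\Lambda\text{-}1$ was shown in 1.1. Let $\varphi\notin L$, let $(W,R,S)$ carry the canonical model of $L$, and let $x_0\not\models\varphi$. Build the tree $(T,\lhd)$ of 1.3 from this model and $x_0$.

**Step 1. Add the edges that (F2) and (F4) require.** Let
$$T_s=\{w:C_w\models s\},\qquad T_r=\{w:C_w\models s\wedge c_n\wedge g_{\kappa(n)}\text{ for some }n\in X\}\subseteq T_s .$$
Put $wR'v$ iff

* (i) $w\lhd v$, or
* (ii) there is a path $w=w_0\lhd w_1\lhd\cdots\lhd w_l=v$ with $l\ge1$ and all $w_i\in T_s$, or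
* (iii) $w=v\in T_r$.

**Step 2. Check condition (1), so that Lemma 4 applies.** In case (i) it holds by construction. In case (ii), $D_{w_0}\subseteq\dots\subseteq D_{w_l}$ and $f_{w_0}(d)Rf_{w_1}(d)R\cdots Rf_{w_l}(d)$ are spine points of $W$; by (F2) and induction on $l$, $f_w(d)Rf_v(d)$. In case (iii), each $f_w(d)$ satisfies $s\wedge c_n\wedge g_{\kappa(n)}$ for some $n\in X$, so it is reflexive by (F4). Hence (2) holds, and $\varphi^*$ is refuted at the root under $x:=x_0$.

**Step 3. Check that $(T,R')$ validates $\Lambda$.** By (2), a constant holds at $w$ in $(T,R')$ iff it holds in $C_w$. The constant formulas (A1), (A3$_i$) are true everywhere in $W$, so they are true everywhere in $(T,R')$; that is, (F1) and (F3) hold. (F4) holds by (iii). For (F2), an $R'$-edge between worlds of $T_s$ is of type (ii) or (iii), and such edges compose to edges of type (ii) or (iii). So $(T,R')\models\Lambda$, and Lemma 1 gives $\varphi^*\notin\mathbf Q\Lambda$. $\square$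

## 5. The formulas $\gamma_n$

For $n\ge1$ let
$$\delta_n:=s\wedge c_n\wedge\Diamond_1s\wedge\Diamond_2(p\wedge\square_1\neg p),\qquad \gamma_n:=\delta_n\wedge\square_1(s\to\delta_n).$$

Suppose first that $1\in X$ and $\kappa(1)=3$. A point $x_0$ with $\gamma_1$ has a tail of height $1$, so it satisfies $g_1$. The engine (F3) gives spine points $x_0Rx_1Rx_2$ with $x_1\models g_2$ and $x_2\models g_3$, all of which satisfy $\delta_1$. Now the class of $x_2$ satisfies $s\wedge c_1\wedge g_3$, so all its points are reflexive, and none can satisfy $p\wedge\square_1\neg p$. The general proof is the same.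

**Proposition 11.** For $n\ge1$: $\neg\gamma_n\in\mathbf Q\Lambda\text{-}1\iff n\in X$.

**Proof.** **Step 1. If $n\in X$, then $\neg\gamma_n\in L\subseteq\mathbf Q\Lambda\text{-}1$.** Otherwise $\gamma_n\in x_0$ for some $x_0$ in the canonical frame of $L$. We construct $x_0Rx_1R\cdots$ with $s,\delta_n,g_i\in x_i$. We have $g_0\in x_0$ since $s\in x_0$. Given $x_i$, (F3) and $\Diamond_1s\in x_i$ yield $x_{i+1}$ with $x_iRx_{i+1}$ and $s,g_{i+1}\in x_{i+1}$. By (F2) and induction $x_0Rx_{i+1}$, so $\square_1(s\to\delta_n)\in x_0$ gives $\delta_n\in x_{i+1}$.

Let $k=\kappa(n)$. Since $\delta_n\in x_k$, there is $y$ with $x_kSy$ and $p,\square_1\neg p\in y$. By Lemma 2(b), $s,c_n,g_k$ hold at $y$. So $yRy$ by (F4), hence $\neg p\in y$, a contradiction.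

**Step 2. If $n\notin X$, then $\neg\gamma_n\notin\mathbf Q\Lambda\text{-}1$.** We give a predicate model of $\gamma_n^*$. Let $F$ have points $w_j,b_j$ $(j\ge0)$ and edges
$$b_{i+1}\to b_i;\qquad w_j\to w_l\ \text{ for } j<l;\qquad w_j\to b_0,\ b_n,\ b_{n+j}.$$
As in 2.2, $\mathrm{ht}(b_i)=i$ and $b_i\not\models s$; $w_j\models s$, since it sees $b_0$, and $b_n$ with $n\ge1$. The tails of $w_j$ have heights $0,n,n+j$, so $\mathrm{rk}(w_j)=n+j$.

(F1) and (F2) are clear. (F3): if $w_j\models g_i$, then $i\le n+j$ and $w_{j+1}\models g_{i+1}$. (F4): let $l\in X$ and $w_j\models c_l$. Then $l\in\{0,n,n+j\}$. Since $0,n\notin X$, $l=n+j=\mathrm{rk}(w_j)<\kappa(l)$, so $w_j\not\models g_{\kappa(l)}$. Thus $F\models\Lambda$.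

Take the constant domain $\mathbb N$ and let $P(d)$ hold exactly at $w_d$. At each $w_j$ we have $s$, $c_n$, $\Diamond s$, and $P(j)\wedge\square\neg P(j)$. So $\delta_n^*$ is true at every $w_j$, $\gamma_n^*$ is true at $w_0$, and Lemma 1 gives $\neg\gamma_n^*\notin\mathbf Q\Lambda$. $\square$

Items 2 and 3 of Theorem 1 are proved. What remains, and is the longest part, is the decidability of $\Lambda$. We need finite models that respect (F1)–(F4), and we need to recognize them by machine.

## 6. Finite tails of prescribed height

Truncation, as in 1.4, changes heights: a tail of height greater than $m$ becomes a tree of height $m$, and this changes which $g_i$ and $c_n$ hold at the spine. The purpose of this section is to cut a tail down and then give it a height of our choice.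

**Setting for Sections 6 and 7.** $(W,R,S)$ is a good frame with a valuation, $\psi$ is true at $x_0$, and $m\ge1$ is at least the $\Diamond_1$-depth of $\psi$. Types and $\mathrm{st}$ are as in 1.4. Choose $M\ge m+1$ such that $M\ge\kappa(n)$ for all $n\in X$ with $n\le m$. Only the existence of $M$ matters; we do not need to compute it.

Let $B$ be an $S$-class with $B\models\neg s$. By (F1), all classes reachable from $B$ satisfy $\neg s$. Take $\mathcal T(B)$. Call a level-$m$ node *live* if its label satisfies $\Diamond\top$: this is where truncation lost something. There are two kinds of repair.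

* $\mathcal T^\infty(B)$: add loops $(\nu,t)R(\nu,t)$ for live $\nu$.
* $\mathcal T^h(B)$, for $m+1\le h<\infty$: below each live $\nu$ (label $C$) attach a chain of new nodes $\nu_1,\dots,\nu_{h-m}$ with points $(\nu_i,t)$, $t\in\mathrm{st}(C)$, edges $(\nu,t)R(\nu_1,t)R\cdots R(\nu_{h-m},t)$, and arbitrary valuation. The relation $S$ is again "same node".

If there are no live nodes, all variants coincide with $\mathcal T(B)$. In the example of the infinite chain in 1.4, the node of level $m$ is live, and the two repairs give a path with a loop at its end, or a path of length $h$.

**Lemma 12.** In each variant: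

(a) the frame is finite and commuting;

(b) $(\nu,t)$ at level $l\le m$ agrees with $t$ on formulas of $\Diamond_1$-depth $\le m-l$ over the variables of $\psi$;

(c) if $\mathrm{ht}(B)\le m$, there are no live nodes and the root points have height $\mathrm{ht}(B)$; if $\mathrm{ht}(B)\ge m+1$, the root points have height $h$ in $\mathcal T^h(B)$ $(m+1\le h\le\infty)$;

(d) no point satisfies $s$.

**Proof.** (a) For tree edges this is Lemma 6(a). For loops and chain edges (Com) is immediate, since all points of the node have the corresponding edge.

(b) The proof of Lemma 6(b) looks only at the $S$-classes of original nodes and at the successors of points at levels $<m$. Neither has changed.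

(c) A live node yields $B\models\Diamond^{m+1}\top$. So if $\mathrm{ht}(B)\le m$ there are none; then no path from the root is longer than $m$, and by (b) the root points agree with $B$ on $\Diamond^i\top$ for $i\le m$. Hence their height is $\mathrm{ht}(B)$.

Let $\mathrm{ht}(B)\ge m+1$. If a level-$l$ label $(l<m)$ satisfies $\Diamond^{m+1-l}\top$, it has an $\hat R$-successor satisfying $\Diamond^{m-l}\top$. Some child label has the same $\mathrm{st}$, and $\Diamond^{m-l}\top$ has depth $\le m$, so the child label satisfies it as well. Starting from $B\models\Diamond^{m+1}\top$ we reach a level-$m$ label satisfying $\Diamond\top$, that is, a live node. By Lemma 6(a), every root point starts a path of length $m$ into this node. For finite $h$ it continues through $h-m$ further edges, and no path is longer, so the height is $h$. For $h=\infty$ the loop gives height $\infty$.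

(d) *An original node consists of dead ends in the variant iff its label is dead.* At level $<m$, a non-dead label has a child, into which every point has an edge, and a dead label has none. At level $m$, live nodes have successors and the others do not.

Now consider a node at level $<m$ with label $C\models\neg s$. Either $C$ has no dead $\hat R$-successor; then no child is dead and $\Diamond\square\bot$ fails at the points of the node. Or $C\models\square\square\bot$; then all children are dead and $\Diamond\Diamond\top$ fails. A loop point at level $m$ sees only itself and is not dead, so $\Diamond\square\bot$ fails. For live nodes with chains and for non-final chain nodes, all successors lie in a single node: if that node is not dead, $\Diamond\square\bot$ fails; if it is dead, $\Diamond\Diamond\top$ fails. Level-$m$ nodes that are not live and final chain nodes have no successors. $\square$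

If $x_0\not\models s$, we already have what we want: $\psi$ is true at $(\text{root},[x_0])$ in $\mathcal T^\infty(\bar x_0)$ by (b). This frame is finite and commuting and contains no $s$-points, so (F1)–(F4) hold trivially.

## 7. A finite spine with free large ranks

Now let the spine be present. It is transitive, so it cannot be truncated to a tree; and the engine wants ever larger ranks. The purpose of this section is a finite quotient of the spine. We remember ranks exactly below $M$, and leave ranks from $M$ on as a parameter to be chosen later.

**States.** Let $\mathrm{Sub}(\psi)$ be the set of subformulas of $\psi$ and $\Psi=\{\top\}\cup\{\chi:\Diamond_1\chi\in\mathrm{Sub}(\psi)\}$. For a spine point $x$ of $W$ let $\tau(x)=(\tau_1,\tau_2)$ with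
$$\tau_1=\{\chi\in\mathrm{Sub}(\psi):x\models\chi\},\qquad \tau_2=\{\chi\in\Psi:x\models\Diamond_1(s\wedge\chi)\}.$$
Put $\tau\Rightarrow\tau'$ iff $\top\in\tau_2$ and, for all $\chi\in\Psi$, $\chi\in\tau_1'\cup\tau_2'$ implies $\chi\in\tau_2$. This relation is transitive: if $\tau\Rightarrow\tau'\Rightarrow\tau''$ and $\chi\in\tau''_1\cup\tau''_2$, then $\chi\in\tau'_2$, so $\chi\in\tau_2$. Moreover,
$$xRy\ \text{ and }\ x,y\models s\quad\text{imply}\quad\tau(x)\Rightarrow\tau(y). \tag{4}$$
Indeed $x\models\Diamond_1s$. If $y\models\chi\in\Psi$, then $x\models\Diamond_1(s\wedge\chi)$. If $yRz\models s\wedge\chi$, then $xRz$ by (F2), so again $x\models\Diamond_1(s\wedge\chi)$.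

For a class $C\models s$ let
$$Q(C)=\big(\{\tau(x):x\in C\},\ \min(\mathrm{rk}(C),M)\big),$$
and let $\mathcal Q$ be the finite set of all these *states*. For $q=(A,r)\in\mathcal Q$ write $\tau\in q$ for $\tau\in A$, put $r(q)=r$, and fix a class $C_q$ with $Q(C_q)=q$. Put $q\Rightarrow q'$ iff $\forall\sigma\in q\ \exists\sigma'\in q'\ \sigma\Rightarrow\sigma'$. This is transitive, and by (4) and (Com), $C\hat RC'$ (both satisfying $s$) implies $Q(C)\Rightarrow Q(C')$.

Example. Let $n\notin X$, let $F$ be the frame of Section 5, and let $W=F\times\mathbb N$ with $(a,d)R(a',d)$ iff $a\to a'$ in $F$, and $(a,d)S(a,d')$ always. It is commuting, and its constants are those of $F$, so it is good. Let $p$ hold exactly at the points $(w_d,d)$, and let $\psi=p\wedge\neg\Diamond_1p$, so $\Psi=\{\top,p\}$. Choose $m\ge n$. At a spine point $(w_j,d)$ there are three possible values of $\tau$, according to whether $p$ lies in the past, in the present or in the future: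
$$\alpha\ (d<j):\ p\notin\tau_1,\ p\notin\tau_2;\qquad \beta\ (d=j):\ p\in\tau_1,\ p\notin\tau_2;\qquad \zeta\ (d>j):\ p\notin\tau_1,\ p\in\tau_2 .$$
Always $\top\in\tau_2$. So $\alpha\Rightarrow\alpha$ only, $\beta\Rightarrow\alpha$ only, and $\zeta$ is related to all three. For $j\ge M-n\ge1$ the class of $w_j$ has the state $q=(\{\alpha,\beta,\zeta\},M)$. Here $q\Rightarrow q$, and yet $\beta\not\Rightarrow\beta$. We return to this example in Section 9.

**Tails of a state.** For each $q$ choose finitely many classes $B\models\neg s$ with $C_q\hat RB$ that realize every realized value of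
$$\big(\mathrm{st}(B),\ \mathrm{rel}_q(B),\ \min(\mathrm{ht}(B),M)\big),\qquad \mathrm{rel}_q(B)=\{(\tau(x),[y]):x\in C_q,\ y\in B,\ xRy\}. \tag{5}$$

**The model $G_\rho$.** Let $\rho:\mathcal Q\to\mathbb N\cup\{\infty\}$ satisfy
$$\rho(q)=r(q)\ \text{ if } r(q)<M,\qquad \rho(q)\in\{M,M+1,\dots\}\cup\{\infty\}\ \text{ if } r(q)=M.$$
The finite model $G=G_\rho$ consists of

* spine points $(q,\tau)$ with $\tau\in q\in\mathcal Q$; $S$ is "same $q$"; $(q,\tau)R(q',\tau')$ iff $q\Rightarrow q'$ and $\tau\Rightarrow\tau'$; variables as in $\tau_1$;
* for each $q$ and each chosen $B$, a separate copy of a tail tree: $\mathcal T(B)$ if $\mathrm{ht}(B)\le m$, and $\mathcal T^h(B)$ if $\mathrm{ht}(B)\ge m+1$. Here $h=\mathrm{ht}(B)$ if $r(q)<M$ (then $\mathrm{ht}(B)\le r(q)<M$), and $h=\rho(q)$ if $r(q)=M$. Put $(q,\tau)R(\text{root},t)$ iff $(\tau,t)\in\mathrm{rel}_q(B)$.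

**Lemma 13.**

(a) $G$ is commuting, (F1) and (F2) hold in $G$, and $s$ is true exactly at the spine points $(q,\tau)$.

(b) $\mathrm{rk}_G(q,\tau)=\rho(q)$.

(c) If $r(q)<M$: $(q,\tau)\models c_n\iff C_q\models c_n$, for all $n$. If $r(q)=M$: this holds for $n\le m$; and for $n>m$, $(q,\tau)\models c_n\iff n=\rho(q)$.

(d) If all points of $C_q$ are reflexive, then all $(q,\tau)$ are reflexive.

(e) If $(q,\tau)$ has a spine successor in $G$ and $C_q\models g_i$, then there is a spine point $y$ of $W$ with $y\models g_{i+1}$ and $(q,\tau)R(Q(\bar y),\tau(y))$.

(f) For $\chi\in\mathrm{Sub}(\psi)$: $(q,\tau)\models\chi\iff\chi\in\tau_1$.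

(g) If $S=\mathrm{id}$ in $W$, then $S=\mathrm{id}$ in $G$.

**Proof.** (a) *(Com).* For spine–spine edges it is the definition of $q\Rightarrow q'$. For spine–tail edges: given $\sigma\in q$, take $x\in C_q$ with $\tau(x)=\sigma$; since $C_q\hat RB$, $xRy$ for some $y\in B$, which gives an edge from $(q,\sigma)$ to the root node. So every $(q,\sigma)$ sees every root node belonging to $q$. Inside trees use Lemma 12(a).

*The extension of $s$.* Tree points satisfy $\neg s$ by Lemma 12(d). Spine points satisfy $\Diamond\square\bot$: $C_q\models\Diamond\square\bot$, and dead classes satisfy $\neg s$, so by the third component of (5) some chosen $B$ has height $0$; its root points are dead, and every $(q,\tau)$ sees one of them. Spine points satisfy $\Diamond\Diamond\top$: since $C_q\models\Diamond\Diamond\top$, some point of $C_q$ has a successor $y$ that is not a dead end. If $y\models\neg s$, then by the third component of (5) some chosen $B$ has height $\ge1$, and its root points have successors by Lemma 12(c). If $y\models s$, then $q\Rightarrow Q(\bar y)$, so there is $\sigma'\in Q(\bar y)$ with $\tau\Rightarrow\sigma'$; hence $(q,\tau)R(Q(\bar y),\sigma')$, and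 $(Q(\bar y),\sigma')$ has a successor, as was just shown for all spine points.

(F1) holds since trees lead only into trees, and (F2) by transitivity of both relations $\Rightarrow$.

(b), (c) The $\neg s$-successors of $(q,\tau)$ are root points, and every root node of $q$ is seen. Their heights are given by Lemma 12(c). If $r(q)<M$, all tail heights of $C_q$ are $<M$, so the set of heights is reproduced exactly by the third component of (5). If $r(q)=M$, heights $\le m$ are reproduced exactly, as $M>m$; all others become $\rho(q)\ge M>m$; and at least one such tail exists, since $C_q\models g_M$.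

(d) If $x\in C_q$ and $xRx$, then $\tau(x)\Rightarrow\tau(x)$ by (4). So $\tau\Rightarrow\tau$ for all $\tau\in q$, hence also $q\Rightarrow q$.

(e) A spine successor gives $\top\in\tau_2$. Choose $x\in C_q$ with $\tau(x)=\tau$. Then $x\models s\wedge g_i\wedge\Diamond s$, and (F3) in $W$ gives $y$ with $xRy$ and $y\models s\wedge g_{i+1}$. Now $\tau\Rightarrow\tau(y)$ by (4), and $q=Q(C_q)\Rightarrow Q(\bar y)$.

(f) Induction on $\chi$. Variables and Boolean connectives are clear. For $\Diamond_2\chi$: for $x\in C_q$, $x\models\Diamond_2\chi$ iff $\chi\in\tau'_1$ for some $\tau'\in q$.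

Let $\Diamond_1\chi\in\tau_1$. Pick $x\in C_q$ with $\tau(x)=\tau$, and $xRy\models\chi$. If $y\models s$, then $(q,\tau)R(Q(\bar y),\tau(y))$ and $\chi\in\tau(y)_1$, so the induction hypothesis applies. If $y\models\neg s$, some chosen $B$ has the same value of (5) as $\bar y$. So $(\tau,[y])\in\mathrm{rel}_q(B)$, and the root point with type $[y]$ satisfies $\chi$ by Lemma 12(b).

Conversely, suppose $(q,\tau)$ sees a point satisfying $\chi$, where $\Diamond_1\chi\in\mathrm{Sub}(\psi)$. If it is a spine point $(q',\tau')$, then $\chi\in\tau'_1$ by induction, so $\chi\in\tau_2$ because $\tau\Rightarrow\tau'$, so $\Diamond_1\chi\in\tau_1$. If it is a root point with type $t$, then $\chi\in t$ by Lemma 12(b), and there are $x\in C_q$ and $y\in B$ with $xRy$, $\tau(x)=\tau$, $[y]=t$. So $\Diamond_1\chi\in\tau_1$.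

(g) Then all sets $\{\tau(x):x\in C\}$ and $\mathrm{st}(C)$ are singletons. $\square$

If $x_0\models s$, then by (f) $\psi$ is true at $(Q(\bar x_0),\tau(x_0))$ in $G_\rho$, for every admissible $\rho$.

## 8. Decidability of $\Lambda_X$: irreflexive states get finite ranks

Finite frames with (F1)–(F4) are not obviously recognizable: if an irreflexive spine point of rank $\infty$ satisfies $c_n$, then (F4) asks whether $n\in X$. So we forbid irreflexive spine points of infinite rank. For unimodal formulas this costs nothing, and the proof of that is the heart of this section.

Let $\mathcal K$ be the class of finite frames $(V,R)$ satisfying (F1), (F2), (F3) and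

* (K) every irreflexive $s$-point $u$ has $\mathrm{rk}(u)<\infty$, and $\mathrm{rk}(u)<\kappa(n)$ for every $n\in X$ with $u\models c_n$.

**Proposition 14.** $\Lambda$ is decidable.

**Proof.** **Step 1. Membership in $\mathcal K$ is decidable.** In a finite frame, $\mathrm{ht}$ and $\mathrm{rk}$ are computable, since a path of length $|V|$ means height $\infty$. (F3) says: each $s$-point of finite rank $r$ having an $s$-successor has one of rank $\ge r+1$, and each $s$-point of rank $\infty$ having an $s$-successor has one of rank $\infty$; the latter because there are finitely many successors. In (K), first check that the rank is finite. Then $u\models c_n$ implies $n\le\mathrm{rk}(u)$, and one checks for these finitely many $n$ whether $n\in X$ and $\kappa(n)=k$ for some $k\le\mathrm{rk}(u)$. The graph of $\kappa$ is decidable.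

**Step 2. Frames in $\mathcal K$ validate $\Lambda$.** We need (F4). If $n\in X$ and $u\models s\wedge c_n\wedge g_{\kappa(n)}$, then $\mathrm{rk}(u)\ge\kappa(n)$, so $u$ is reflexive by (K).

**Step 3. Choose the ranks for a given consistent formula.** Let $\psi$ be a $\Lambda$-consistent unimodal formula, true at $x_0$ in the canonical model of $\Lambda$. With $S=\mathrm{id}$ this is a good frame by Lemma 9, so Sections 6 and 7 apply. If $x_0\not\models s$, then $\mathcal T^\infty(\bar x_0)$ has no $s$-points, its frame is in $\mathcal K$, and we are done. Let $x_0\models s$. By Lemma 13(g), spine points of $G$ correspond to states. Write $C_q=\{x_q\}$, and $qRq'$ for the spine relation on $\mathcal Q$; it is transitive and does not depend on $\rho$. For $r(q)=M$ put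
$$\rho(q)=\infty\ \text{ if } q\text{ is reflexive},\qquad \rho(q)=M+d(q)\ \text{ if } q\text{ is irreflexive}, \tag{6}$$
where $d(q)$ is the largest $e$ such that there is a chain $q_0Rq_1R\cdots Rq_e=q$ of irreflexive states with all $r(q_i)=M$. It is finite: a repetition in such a chain would, by transitivity, make a state reflexive.

We check that the frame of $G_\rho$ is in $\mathcal K$. By Lemma 13(a), (F1) and (F2) hold and the $s$-points are the states; by Lemma 13(b) the rank of $q$ is $\rho(q)$.

**Step 4. (F3) holds.** Let $q$ have a spine successor.

* If $r(q)<M$: Lemma 13(e) with $i=r(q)=\mathrm{rk}(x_q)$ gives $q'=Q(\bar y)$ with $qRq'$ and $r(q')\ge r(q)+1$, so $\rho(q')\ge\rho(q)+1$.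
* If $r(q)=M$ and $q$ is reflexive, then $q$ is its own successor of rank $\infty$.
* If $r(q)=M$ and $q$ is irreflexive: Lemma 13(e) with $i=M$ gives $q'$ with $qRq'$ and $r(q')=M$. Either $\rho(q')=\infty$, or $q'$ is irreflexive and $d(q')\ge d(q)+1$. In both cases $\rho(q')\ge\rho(q)+1$.

**Step 5. (K) holds.** Let $q$ be irreflexive. Then $x_q$ is irreflexive by Lemma 13(d), and $\rho(q)<\infty$. Let $n\in X$ and let $c_n$ hold at $q$ in $G$.

* If $r(q)<M$: $x_q\models c_n$ by Lemma 13(c). By (F4) in $W$, $x_q\not\models g_{\kappa(n)}$. So $\rho(q)=\mathrm{rk}(x_q)<\kappa(n)$.
* If $r(q)=M$ and $n\le m$: $x_q\models c_n$, and $\kappa(n)\le M\le\mathrm{rk}(x_q)$, so $x_q\models g_{\kappa(n)}$, and $x_q$ would be reflexive by (F4), a contradiction. So this case does not occur.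
* If $r(q)=M$ and $n>m$: $n=\rho(q)$ by Lemma 13(c), so $\rho(q)=n<\kappa(n)$.

**Step 6. Conclude.** By Lemma 13(f), $\psi$ is true in $G_\rho$. So every non-theorem of $\Lambda$ is refuted on a frame from the decidable class $\mathcal K$ of finite $\Lambda$-frames, and the non-theorems are r.e. Since $\Lambda$ is r.e., it is decidable. $\square$

Notice where $\kappa(n)>n$ was used: all tails of unknown height were given the height equal to the rank $\rho(q)$ itself, and a tail whose height is the rank never triggers (F4).

Propositions 14, 10 and 11 prove items 1, 2 and 3 of Theorem 1. With $X$ r.e. and non-recursive, the answers to (a) and (b) are both yes.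

## 9. The semiproduct $\Lambda_X\rfloor\mathbf{S5}$ has the degree of $X$

Why does the argument of Section 8 not decide $L$ as well? Look at the example in Section 7, with $n\notin X$ and $m\ge n$. There $q=(\{\alpha,\beta,\zeta\},M)$ is the only state with $r(q)=M$, and $q\Rightarrow q$. The point $(q,\beta)$ is irreflexive, but it has the spine successor $(q,\alpha)$, in the same state. By Lemma 13(b) all spine points in this state have rank $\rho(q)$, and no state has a larger rank if $\rho(q)$ is finite; so (F3) forces $\rho(q)=\infty$. Now $(q,\beta)$ is an irreflexive point of infinite rank satisfying $c_n$, and whether (F4) holds there depends on whether $n\in X$. An oracle for $X$ is exactly what is missing, and it suffices.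

**Proof of Theorem 2.** **Step 1. The degrees that occur are r.e.** If $\Lambda'$ is any decidable logic, $\mathbf Q\Lambda'$ has an r.e. set of axioms. So $\mathbf Q\Lambda'$ and $\mathbf Q\Lambda'\text{-}1$ are r.e.

**Step 2. Reduce the rest to $L\le_TX$.** Every r.e. degree contains an r.e. set $X\subseteq\{1,2,\dots\}$. Let $\Lambda=\Lambda_X$ and $L=\Lambda\rfloor\mathbf{S5}=\mathbf Q\Lambda\text{-}1$ (Proposition 10); $\Lambda$ is decidable and quantifier-friendly. By Proposition 11, $X\le_TL$. It remains to show the finite model property and $L\le_TX$.

**Step 3. $L$ has the finite model property with respect to finite good frames.** Let $\psi$ be $L$-consistent, true at $x_0$ in the canonical model of $L$, which is good by Lemma 9. If $x_0\not\models s$, use $\mathcal T^\infty(\bar x_0)$, which is good since it is commuting and has no $s$-points. If $x_0\models s$, use $G_\rho$ with $\rho(q)=\infty$ whenever $r(q)=M$. By Lemma 13, $\psi$ is true in it, and only (F3) and (F4) need checking.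

(F3): let $(q,\tau)$ have a spine successor. If $r(q)<M$, Lemma 13(e) with $i=r(q)$ gives a spine successor in a state $q'$ with $r(q')\ge r(q)+1$, so of rank $\ge\rho(q)+1$. If $r(q)=M$, Lemma 13(e) with $i=M$ gives a spine successor in a state $q'$ with $r(q')=M$, so of rank $\infty$.

(F4): let $n\in X$ and $(q,\tau)\models c_n\wedge g_{\kappa(n)}$. If $r(q)<M$, then $C_q\models c_n\wedge g_{\kappa(n)}$ by Lemma 13(b),(c), since $\rho(q)=\mathrm{rk}(C_q)$. If $r(q)=M$, then $\rho(q)=\infty$, so by Lemma 13(c) $n\le m$ and $C_q\models c_n$; and $\kappa(n)\le M\le\mathrm{rk}(C_q)$, so $C_q\models g_{\kappa(n)}$. In both cases all points of $C_q$ satisfy $s\wedge c_n\wedge g_{\kappa(n)}$ by Lemma 2(b). So all are reflexive by (F4) in $W$, and $(q,\tau)$ is reflexive by Lemma 13(d).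

**Step 4. Goodness of finite frames is decidable with oracle $X$.** Only (F4) requires comment. For an irreflexive $s$-point $u$ consider the finitely many $n$ with $u\models c_n$; here $n<|V|$, because a point of finite height $n$ starts a path through $n+1$ different points. If $\mathrm{rk}(u)<\infty$, check that for no such $n$ we have $n\in X$ and $\kappa(n)=k$ with $k\le\mathrm{rk}(u)$. If $\mathrm{rk}(u)=\infty$, ask the oracle whether all these $n$ are outside $X$.

**Step 5. Conclude.** Good frames validate $L$, so by Steps 3 and 4 the complement of $L$ is r.e. in $X$. As $L$ is r.e., $L\le_TX$. Hence $L\equiv_TX$, and every r.e. degree is realized by a decidable, quantifier-friendly logic. $\square$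

**Remark.** For non-recursive $X$, the logic $\Lambda_X$ is recursively but not finitely axiomatizable. If it were finitely axiomatizable, so would be $L$; together with the finite model property, this would make $L$ decidable, against $X\le_TL$. No claim is made here about finitely axiomatizable $\Lambda$.
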